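# A pro-$p$ group of infinite rank with subgroup growth constant $1/8$

## 1. Subspaces of $\mathbb F_p^r$, and where $k^2/8$ comes from

How many planes are there in $\mathbb F_2^4$? An ordered basis of a plane can be chosen in $15\cdot 14=210$ ways, each plane has $3\cdot 2=6$ ordered bases, so there are $35$ planes. Two cruder counts are more useful to us. Write $\mathbb F_2^4=\mathbb F_2^2\oplus\mathbb F_2^2$: the graphs of linear maps from the first summand to the second are planes, which gives at least $2^4=16$. Every plane is the kernel of a linear map $\mathbb F_2^4\to\mathbb F_2^2$, which gives at most $2^8=256$. The same two arguments show in general that the number of subspaces of codimension $j$ in $\mathbb F_p^r$ $(0\le j\le r)$ satisfies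
$$p^{j(r-j)}\ \le\ \#\{W\le \mathbb F_p^r:\operatorname{codim}W=j\}\ \le\ p^{jr}. \tag{1.1}$$

Now put such a vector space inside a group. Let $\Gamma$ be a pro-$p$ group, $N$ an open subgroup of index $p^m$ that needs exactly $r<\infty$ topological generators, and $\Phi(N)$ its Frattini subgroup, so that $N/\Phi(N)\cong\mathbb F_p^r$. Each subspace of codimension $j$ in $N/\Phi(N)$ gives an open subgroup of $\Gamma$ of index $p^{m+j}$. So $\Gamma$ has at least $p^{j(r-j)}$ open subgroups of index $p^{m+j}$.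

Two cases by hand. In $\mathbb Z_p^2$ every open subgroup has $r=2$, and this construction finds few subgroups. The exact count confirms it: a subgroup of index $p^k$ has a unique basis of the form $(p^a,b),\ (0,p^{k-a})$ with $0\le b<p^{k-a}$, so there are $1+p+\dots+p^k$ of them, and the exponent is linear in $k$.

At the other end, suppose that $r\ge m$ for our $N$: the number of generators keeps pace with the logarithm of the index. Put $k=m+j$. We obtain at least $p^{j(m-j)}$ subgroups of index $p^k$, and $j(m-j)=j(k-2j)$ is a parabola in $j$ with its maximum at $j=k/4$, where its value is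
$$\frac k4\cdot\frac k2=\frac{k^2}8 .$$
For instance, $k=8$, $m=6$, $j=2$ gives at least $p^{8}$ subgroups of index $p^8$. In terms of the index $n=p^k$ we have $p^{k^2/8}=n^{\frac18\log_pn}$.

So a group whose open subgroups of index $p^m$ need about $m$ generators has at least about $p^{k^2/8}$ subgroups of index $p^k$. The question of this lecture is whether a group of infinite rank can have essentially no more than that.

## 2. The growth constant of a pro-$p$ group

Throughout $p$ is a prime, and "subgroup" of a profinite group means closed subgroup. We use these standard notions. A pro-$p$ group is an inverse limit of finite $p$-groups. For a pro-$p$ group $H$, $d(H)$ is the minimal number of topological generators; $\Phi(H)$ is the closed subgroup generated by all $p$-th powers and commutators; and $d(H)=\dim_{\mathbb F_p}H/\Phi(H)$ (Burnside's basis theorem). Write $a_n(G)$ and $s_n(G)$ for the numbers of open subgroups of $G$ of index exactly $n$ and at most $n$.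

**Definition (rank).** $\mathrm{rk}(G)=\sup\{d(H): H\text{ a closed subgroup of }G\}=\sup\{d(H):H\text{ an open subgroup of }G\}$.

The starting point is Theorem 4.2 of *Subgroup Growth*, which we quote.

**Theorem 4.2 (quoted).** Let $G$ be a pro-$p$ group. If $s_n(G)\le n^{c\log_pn}$ for all sufficiently large $n$, where $c<1/8$ is a constant, then $G$ has finite rank.

The same text says that this is best possible as regards growth type, since there are pro-$p$ groups of infinite rank whose subgroup growth is of type $n^{\log n}$; and it places the best constant somewhere between $1/8$ and $1/2$.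

**Definition ($c^*(p)$).** $c^*(p)$ is the supremum of all constants $c$ such that every pro-$p$ group $G$ with $s_n(G)\le n^{c\log_pn}$ for all sufficiently large $n$ has finite rank.

Theorem 4.2 says $c^*(p)\ge\frac18$. To prove equality we need, for every $c>\frac18$, a pro-$p$ group of infinite rank with
$$s_{p^k}(G)\le p^{ck^2}\quad\text{for all large }k. \tag{2.1}$$
This is enough: indices of open subgroups are powers of $p$, so for $p^k\le N<p^{k+1}$ we have $s_N(G)=s_{p^k}(G)\le p^{ck^2}\le N^{c\log_pN}$, and the property defining $c^*(p)$ fails for $c$.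

The computation of Section 1 tells us what to look for: a group with a filtration in which the index and the number of generators grow together, and in which all other ways of making subgroups are blocked because commutators between levels are as large as possible.

## 3. Skew power series and the group $G(p,n)$

Fix a prime $n\ge5$ with $n\ne p$. Let $F=\mathbb F_{p^n}$ and $\sigma(x)=x^p$. We use the following facts about $F/\mathbb F_p$. Since $n$ is prime, the fixed field of $\sigma^i$ is $\mathbb F_p$ if $n\nmid i$, and $\sigma^i=1$ if $n\mid i$. The trace $\mathrm{Tr}:F\to\mathbb F_p$ is $\sigma$-invariant; every $\mathbb F_p$-linear functional on $F$ is $x\mapsto\mathrm{Tr}(ex)$ for a unique $e\in F$. On $\mathbb F_p$ the trace is multiplication by $n$, which is invertible because $p\nmid n$.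

**Definition (skew power series).** $O=F[[\pi;\sigma]]$ is the ring of formal series $\sum_{i\ge0}x_i\pi^i$, $x_i\in F$, multiplied by the rule $\pi x=\sigma(x)\pi$. Put $U_i=1+\pi^iO$ for $i\ge1$.

For example $(1+x\pi)(1+y\pi)=1+(x+y)\pi+x\sigma(y)\pi^2$. Reversing the order changes the coefficient of $\pi^2$ by $x\sigma(y)-y\sigma(x)$. With $x=1$ this is $y^p-y$, which vanishes only for $y\in\mathbb F_p$.

Each $\pi^iO$ is a two-sided ideal, so $U_i$ is a normal subgroup of $U_1$. The map $1+x\pi^i+\dots\mapsto x$ induces $U_i/U_{i+1}\cong F$, so $U_1=\varprojlim U_1/U_i$ is pro-$p$. The element $t=\pi^n$ is central, because $\sigma^n=1$. Put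
$$Z=1+t\,\mathbb F_p[[t]],\qquad G=G(p,n)=U_1/Z .$$
The subgroup $Z$ is closed and central.

**Why $Z$ must be removed.** The first candidate is $U_1$ itself, and it fails already at index $p$: it has infinitely many open subgroups of index $p$. To see this, regard $O$ as a free left $F[[t]]$-module with basis $1,\pi,\dots,\pi^{n-1}$, and let $\Delta(a)\in F[[t]]$ be the determinant of right multiplication by $a$. Then $\Delta:U_1\to F[[t]]^\times$ is a continuous homomorphism with compact abelian image $A$. Since $\pi^i(1+zt^s)=(1+\sigma^i(z)t^s)\pi^i$,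
$$\Delta(1+zt^s)=\prod_{i=0}^{n-1}(1+\sigma^i(z)t^s)=1+\mathrm{Tr}(z)t^s+\cdots .$$
So for each $s$ prime to $p$ there is $g_s\in A$ with $g_s=1+c\,t^s+\cdots$, $0\neq c\in\mathbb F_p$. A finite product $\prod g_s^{e_s}$ with $0\le e_s<p$, not all zero, equals $1+e_{s_0}c\,t^{s_0}+\cdots$, where $s_0$ is the smallest $s$ with $e_s\ne0$. As $p\nmid s_0$, it is not in $F[[t^p]]$, hence not a $p$-th power. So the $g_s$ are independent in $A/A^p$, this group is infinite elementary abelian and profinite, and it has infinitely many open subgroups of index $p$.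

**Step 1: the levels of $G$.** We compute the graded pieces. Put $G_i=U_iZ/Z$, so $G_1=G$. These are open normal subgroups. Since $Z$ is compact, $\bigcap_i U_iZ=Z$ (if $g=u_iz_i$ with $u_i\in U_i$, pass to a subsequence with $z_i\to z\in Z$; then $u_i\to1$ and $g=z$). So the $G_i$ intersect trivially and, by compactness of $G$, form a base of neighborhoods of $1$. By Dedekind's law $U_i\cap U_{i+1}Z=U_{i+1}(U_i\cap Z)$, and the image of $U_i\cap Z$ in $U_i/U_{i+1}\cong F$ is $0$ if $n\nmid i$ and $\mathbb F_p$ if $n\mid i$. Hence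
$$L_i:=G_i/G_{i+1}=\begin{cases}F&n\nmid i\\ F/\mathbb F_p&n\mid i\end{cases},\qquad n_i:=\dim_{\mathbb F_p}L_i=\begin{cases}n&n\nmid i\\ n-1&n\mid i.\end{cases}$$

**Step 2: commutators and powers.** For $g=1+a$, $h=1+b$ we have $gh-hg=ab-ba$, so $ghg^{-1}h^{-1}=1+(ab-ba)g^{-1}h^{-1}$. With $a=x\pi^i+\cdots$, $b=y\pi^j+\cdots$ the leading term of $ab-ba$ is $(x\sigma^i(y)-y\sigma^j(x))\pi^{i+j}$. So $[G_i,G_j]\le G_{i+j}$, and commutation induces an $\mathbb F_p$-bilinear map $L_i\times L_j\to L_{i+j}$,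
$$[x,y]=x\sigma^i(y)-y\sigma^j(x). \tag{3.1}$$
Also $(1+a)^p=1+a^p$ in characteristic $p$, so $p$-th powers of elements of $G_i$ lie in $G_{pi}\le G_{2i}$.

**Step 3: infinite rank.** By Step 2, $G_i/G_{2i}$ is elementary abelian, so $\Phi(G_i)\le G_{2i}$ and $d(G_i)\ge\sum_{i\le s<2i}n_s\ge(n-1)i$. This is unbounded, so $G$ has infinite rank.

We can now state what will be proved.

**Theorem 1.** $G(p,n)$ is a pro-$p$ group of infinite rank, and there is an absolute constant $C$ with
$$\limsup_{k\to\infty}\frac{\log_p s_{p^k}(G(p,n))}{k^2}\le\frac18+\frac Cn .$$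

**Corollary.** $c^*(p)=\frac18$ for every prime $p$; in particular it does not depend on $p$.

*Proof of the Corollary from Theorem 1.* $c^*(p)\ge\frac18$ is Theorem 4.2. Let $c>\frac18$. Choose a prime $n\ge5$, $n\ne p$, with $\frac18+\frac Cn<c$. Then $G(p,n)$ has infinite rank and satisfies (2.1), so the defining property fails for $c$. $\square$

**Theorem 2.** There is an absolute $n_0$ such that for every $p$ and every prime $n\ge n_0$, $n\ne p$,
$$\log_ps_{p^k}(G(p,n))=\tfrac18k^2+O_n(k)\qquad(k\to\infty).$$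

Theorem 2 sharpens Theorem 1 and is not needed for the Corollary. If a pro-$p$ group $\Gamma$ had $\limsup_k\log_ps_{p^k}(\Gamma)/k^2<\frac18$, it would satisfy the hypothesis of Theorem 4.2 for some $c<\frac18$. So this limsup is at least $\frac18$ for every $\Gamma$ of infinite rank, and by Theorem 2 the value $\frac18$ is attained. Whether the property defining $c^*(p)$ holds at $c=\frac18$ exactly is not decided here, and does not affect $c^*(p)$.

Implied constants in $O(\cdot)$ are absolute; in $O_n(\cdot)$ they depend only on $n$.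

## 4. How large the commutators between two levels are

We now show that bracketing with one element loses at most one dimension, and that two subspaces whose dimensions add up to a little more than $n$ bracket onto everything.

**Lemma 1.** (a) Let $0\ne a\in L_l$ and $W\le L_j$, where not both $n\mid l$ and $n\mid j$. Then $\dim[a,W]\ge\dim W-1$.

(b) Let $n\nmid i$, $V\le L_i$, $W\le L_j$, and $\dim V+\dim W\ge n+2$. Then $[V,W]$ spans $L_{i+j}$.

The loss in (a) does occur: for $a=1\in L_1$ and $W=L_1$ the map is $y\mapsto y^p-y$, with kernel $\mathbb F_p$.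

*Proof of (a).* Lift $a$ to $F$; if $n\mid l$ then $a\notin\mathbb F_p$, because $a\neq0$ in $F/\mathbb F_p$. Let $y\in F$ have $[a,y]=0$ in $L_{l+j}$. We claim that $a\sigma^l(y)=y\sigma^j(a)$ holds in $F$. If $n\nmid l+j$ there is nothing to show. If $n\mid l+j$, put $z=a\sigma^l(y)$; then $\sigma^j(z)=\sigma^j(a)\sigma^{l+j}(y)=\sigma^j(a)y$, so $a\sigma^l(y)-y\sigma^j(a)=z-\sigma^j(z)$ has trace $0$. It lies in $\mathbb F_p$, where the trace is multiplication by $n\ne0$. So it is $0$.

If $n\nmid l$, two nonzero solutions $y,y'$ satisfy $\sigma^l(y)/y=\sigma^j(a)/a=\sigma^l(y')/y'$, so $y/y'$ is fixed by $\sigma^l$ and lies in $\mathbb F_p$: the solution space has dimension at most $1$. If $n\mid l$ and $n\nmid j$, the equation reads $ay=y\sigma^j(a)$ with $\sigma^j(a)\ne a$, so $y=0$. In both cases the kernel of $y\mapsto[a,y]$ on $L_j$, being the image of the solution space in $F$, has dimension at most $1$.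

*Proof of (b).* Let $N=i+j$, and let $\tilde W\le F$ be the preimage of $W$ (so $\tilde W=W$ if $n\nmid j$). If $[V,W]$ spans a proper subspace of $L_N$, some nonzero functional on $L_N$ kills it. So there is $0\ne e\in F$, with $\mathrm{Tr}\,e=0$ if $n\mid N$ (the functional must kill $\mathbb F_p$), such that $\beta(x,y)=\mathrm{Tr}(e[x,y])$ vanishes on $V\times\tilde W$. Using the $\sigma$-invariance of the trace,
$$\beta(x,y)=\mathrm{Tr}\big(x(e\sigma^i(y)-\sigma^{-j}(ey))\big),$$
so, applying $\sigma^j$, the right kernel of $\beta$ on $F\times F$ is $\{y:\sigma^j(e)\sigma^N(y)=ey\}$. If $n\nmid N$, quotients of its nonzero elements are fixed by $\sigma^N$, so its dimension is at most $1$. If $n\mid N$, then $n\nmid j$ because $n\nmid i$. Moreover $e\notin\mathbb F_p$, because a nonzero element of $\mathbb F_p$ has trace $ne\ne0$. So $\sigma^j(e)\ne e$ and the right kernel is $0$. Modulo the right kernel, $\tilde W$ embeds into the functionals on $F$ that kill $V$, a space of dimension $n-\dim V$.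 Hence $\dim\tilde W-1\le n-\dim V$, and $\dim V+\dim W\le n+1$, a contradiction. $\square$

## 5. Counting subgroups level by level

Let $H\le G$ be open of index $p^k$, $k\ge1$. Put
$$A_i=(H\cap G_i)G_{i+1}/G_{i+1}\le L_i,\qquad a_i=\dim A_i,\qquad c_i=n_i-a_i .$$
Then $k=\sum_ic_i$. Let $X=\max\{i:c_i>0\}$. For $i>X$ the group $H\cap G_i$ covers $L_i$; as $H$ contains some $G_s$, descending induction gives $H\ge G_{X+1}$.

**The lifting step.** Put $H_N=HG_N/G_N$. Given $H_N$ and $A_N$, how many $H_{N+1}$ are there? Let $\hat H\le G/G_{N+1}$ be the preimage of $H_N$. Then $H_{N+1}L_N=\hat H$ and $H_{N+1}\cap L_N=A_N$. Since $[G,G_N]\le G_{N+1}$, $L_N$ is central in $G/G_{N+1}$, so $H_{N+1}/A_N$ is a complement of the central subgroup $L_N/A_N$ in $\hat H/A_N$. If $K_0$ is one complement of a central subgroup $B$, the complements are exactly the sets $\{xf(x):x\in K_0\}$ with $f\in\mathrm{Hom}(K_0,B)$. So the number of choices of $H_{N+1}$ is $0$ or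
$$|\mathrm{Hom}(H_N,L_N/A_N)|\le p^{c_Nd(H_N)}. \tag{5.1}$$

**The count without commutators, and why it is useless.** The group $H_N$ has order $p^{\sum_{i<N}a_i}$, so $d(H_N)\le\sum_{i<N}a_i$, and (5.1) bounds the number of $H$ with given $(A_i)$ by $p^{S'}$ with $S'=\sum_{N\le X}c_N\sum_{i<N}a_i$. Try the profile $c_i=1$ for all $i\le X$. Then $k=X$ and $S'\ge(n-2)k(k-1)/2$, which is far above $k^2/8$ and gets worse as $n$ grows. The bound $S'$ sees no reason why such a profile should not exist. Commutators do: by Lemma 1(b), if $A_y$ and $A_{i-y}$ are large then $H$ contains everything at level $i$, and moreover that level contributes no new generators.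

**Definition.** Let $B_i=\sum_{x+y=i}\mathrm{span}[A_x,A_y]$. Commutators of elements of $H$ lie in $H$, so $B_i\le A_i$. Put
$$r_i=a_i-\dim B_i\ge0,\qquad S=\sum_{N\le X}c_N\sum_{i<N}r_i .$$
Call a level $i\ge1$ *deficient*, and write $i\in\mathcal D$, if $a_y+a_{i-y}\le n+1$ for all $1\le y<i$ with $n\nmid y$.

If $i\notin\mathcal D$, Lemma 1(b) with $V=A_y$, $W=A_{i-y}$ gives $B_i=A_i=L_i$, so $c_i=r_i=0$. Hence:

(5.2) If $c_i>0$ or $r_i>0$, then $i\in\mathcal D$. If $i\in\mathcal D$, $1\le y<i$ and $n\nmid y$, then $c_y+c_{i-y}\ge n+(n-1)-(n+1)=n-2$.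

In particular $X\in\mathcal D$. The profile $c_i=1$ $(i\le X)$ with $X\ge2$ is now excluded: $y=1$ would give $2\ge n-2$, but $n\ge5$.

**Bounding $X$.** Sum (5.2) for $i=X$ over $1\le y<X$, $n\nmid y$. There are at least $(X-1)\frac{n-1}n$ such $y$, and the left side sums to at most $2k$, so $2k\ge(n-2)(X-1)\frac{n-1}n$. For $n\ge5$ we have $5(n-1)(n-2)-2n^2=3n(n-5)+10>0$, so
$$X\le1+\frac{5k}n. \tag{5.3}$$

**Lemma 2.** For $k\ge1$, $\log_pa_{p^k}(G)\le\max S+O_n(k)$, the maximum being over open $H$ of index $p^k$.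

*Proof.* By (5.3) there are at most $(n+1)^{1+5k/n}$ sequences $(c_i)$. By (1.1) a space of dimension at most $n$ has at most $p^{nc}$ subspaces of codimension $c$, so each $(c_i)$ comes from at most $p^{nk}$ sequences $(A_i)$. These two factors contribute $O_n(k)$ to the logarithm. Fix $(A_i)$; this determines $X$, the $r_i$ and $S$. The graded pieces of $H_N$ are the $A_i$ with $i<N$. The $i$-th graded piece of $\Phi(H_N)$ is a subgroup of $L_i$ containing the leading terms of commutators of elements of $H_N$, so it contains $B_i$. Therefore $d(H_N)=\log_p|H_N:\Phi(H_N)|\le\sum_{i<N}r_i$. Multiply (5.1) over $N\le X$: since $H$ is determined by $H_{X+1}$, at most $p^S$ groups $H$ have the given $(A_i)$. $\square$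

So everything reduces to an extremal problem about the numbers $c_i$ and $r_i$.

**Proposition 3.** With $E:=X+n$, $8S\le k^2+O(Ek+E^2)$ with an absolute implied constant. Hence $8S\le k^2+O(k^2/n+n^2k)$ with an absolute implied constant.

The second bound follows from the first: by (5.3), $E\le1+n+5k/n$, so $Ek\le 5k^2/n+(1+n)k$ and $E^2\le50k^2/n^2+2(1+n)^2$, and $k\ge1$.

*Proof of Theorem 1 from Proposition 3.* $s_{p^k}=\sum_{j\le k}a_{p^j}$, and by Lemma 2 and Proposition 3 each term with $j\ge 1$ has $\log_pa_{p^j}\le\frac{j^2}8+O(j^2/n)+O_n(j)$ (and $a_1=1$). Hence $\log_ps_{p^k}\le\log_p(k+1)+\frac{k^2}8+O(k^2/n)+O_n(k)$; divide by $k^2$. $\square$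

## 6. Blocks of levels and the constraints on a profile

Fix $H$. Let $l=\min\{i:A_i\ne0\}$. If $l>X$, then $r_i=0$ for all $i<X$ and $S=0$. So let $l\le X$, and put
$$M=\lfloor X/l\rfloor\ge1,\quad u=nl,\quad \mathcal K_j=\{i\ge1:jl\le i<(j+1)l\},\quad \kappa_j=\sum_{i\in\mathcal K_j}c_i\le u,\quad w=\sum_{j=2}^M\kappa_j .$$
Then $k=\kappa_0+\kappa_1+w$. Below $l$ the subgroup has nothing, so $\kappa_0=\sum_{i<l}n_i=n(l-1)-\lfloor(l-1)/n\rfloor$, and $u-E\le\kappa_0\le u$. Put
$$\varphi=u-\kappa_1\ \Big(\ge\sum_{i\in\mathcal K_1}a_i,\ \ge0\Big),\qquad \hat k=u+\kappa_1+w=2u-\varphi+w\in[k,k+E].$$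
We have $r_i=0$ for $i<l$. For $i\in\mathcal K_1$ we have $B_i=0$, because $x+y=i<2l$ forces $A_x=0$ or $A_y=0$; so $r_i=a_i$ there.

**Shifting by $l$.** This step says that missing dimensions and new generators at level $i$ are paid for by missing dimensions at level $i-l$.

(6.1) For $2l\le i\le X$: $r_i+c_i\le c_{i-l}+q_i$, where $q_i=2$ if $n\nmid i$ and $q_i=n+1$ if $n\mid i$. Moreover $\sum_{i\le X}q_i\le3X$. In particular $c_i\le c_{i-l}+q_i$.

*Proof.* Let $0\ne a\in A_l$. If not both $n\mid l$ and $n\mid i-l$, then $\dim B_i\ge\dim[a,A_{i-l}]\ge a_{i-l}-1$ by Lemma 1(a), so $r_i+c_i=n_i-\dim B_i\le n_i-n_{i-l}+c_{i-l}+1\le c_{i-l}+2$. Otherwise $n\mid i$ and $r_i+c_i\le n_i\le n\le q_i$. Finally $\sum_{i\le X}q_i\le2X+(n-1)X/n\le 3X$. $\square$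

**The case $M=1$.** Only $N\in\mathcal K_1$ contribute to $S$, each with $\sum_{i<N}r_i\le\sum_{\mathcal K_1}a_i\le\varphi$. Since $(u+\kappa_1)^2-8\kappa_1(u-\kappa_1)=(u-3\kappa_1)^2$,
$$S\le\varphi\kappa_1=(u-\kappa_1)\kappa_1\le\tfrac18(u+\kappa_1)^2=\tfrac18\hat k^2\le\tfrac18(k+E)^2. \tag{6.2}$$
This proves Proposition 3 for $M=1$. Near-equality occurs: if $3\mid l$, let $H/G_{2l}$ be a complement of $G_{5l/3}/G_{2l}$ in the elementary abelian group $G_l/G_{2l}$. Then $A_i=L_i$ for $l\le i<\frac53l$ and $A_i=0$ for $\frac53l\le i<2l$. Up to terms that are small compared with $u$ when $n$ and $l$ are large, $\kappa_1=\frac13u$, $k=\frac43u$, and $S=\frac23u\cdot\frac13u=\frac29u^2=\frac18k^2$. This is the configuration of Section 1.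

**Why shifting alone is not enough for $M\ge2$.** From now on $M\ge2$. Let $M=2$. Summing (6.1) over $\mathcal K_2$ bounds $\sum_{i\le X}r_i$ by $(u-\kappa_1)+(\kappa_1-\kappa_2)+3X=u-\kappa_2+3X$. With $\varphi\kappa_1$ for the contribution of $\mathcal K_1$ as before, we get
$$S\le\varphi(u-\varphi)+w(u-w)+3Xw .$$
Put $\varphi=0.55u$, $w=0.3u$, so $\kappa_1=0.45u\ge w$. The main term is $(0.2475+0.21)u^2=0.4575u^2$. But $\hat k=1.75u$ and $\frac18\hat k^2<0.383u^2$. So this bound does not give $\frac18$. The waste is in $\mathcal K_1$: the bound $\varphi\kappa_1$ assumes that all the dimension of $H$ in $\mathcal K_1$ comes before all the missing dimension. If $c_{N+l}>0$ for some $N\in\mathcal K_1$, then $N+l$ is deficient, and the reflection $y\mapsto N+l-y$, which preserves $[l,N]$, forces missing dimension early in $\mathcal K_1$. The rest of this section makes this precise, first for reflections of this kind and then for the reflection $y\mapsto X-y$.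

**Good levels.** Call $N\in\mathcal K_1$ *good* if $N+l\in\mathcal D$ and $N+l\le X$. Let $\theta=\sum c_N$ over the non-good $N\in\mathcal K_1$, so $0\le\theta\le\kappa_1$. Put $d_j=\sum r_i$ over $i<(j+1)l$, $i\le X$.

(6.3) $d_j\le u-\theta-\kappa_j+3X$ for $2\le j\le M$, and $\kappa_2\le\kappa_1-\theta+3X$.

*Proof.* Let $i=N+l\in\mathcal K_2$, $i\le X$. If $N$ is not good, $i\notin\mathcal D$ and $r_i=c_i=0$ by (5.2). If $N$ is good, $r_i+c_i\le c_N+q_i$. Summing, with sums of $q_i$ over $i\le X$, we get $\sum_{i\in\mathcal K_2}(r_i+c_i)\le\kappa_1-\theta+\sum_{\mathcal K_2}q_i$ (over $i\le X$), which gives the second claim. For $3\le m\le j$, (6.1) gives $\sum_{i\in\mathcal K_m,\,i\le X}(r_i+c_i)\le\kappa_{m-1}+\sum_{\mathcal K_m}q_i$. So the $r$-sum over $\mathcal K_2$ is at most $\kappa_1-\theta-\kappa_2+\sum_{\mathcal K_2}q_i$, and over $\mathcal K_m$ at most $\kappa_{m-1}-\kappa_m+\sum_{\mathcal K_m}q_i$. Add these to $\sum_{\mathcal K_1}a_i\le u-\kappa_1$; the sum telescopes to the first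 claim. $\square$

**Reflection inside $\mathcal K_1$.** For $N\in\mathcal K_1$ let $f(N)=\sum_{l\le i<N}a_i\le\varphi$ and $\gamma(N)=\sum_{l\le i<N}c_i$. We show that before a good level $N$ there is about as much missing as present.

(6.4) If $N=l+\tau\in\mathcal K_1$ and $N+l\in\mathcal D$, then $f(N)\le\gamma(N)+3\tau+2n+3\le\gamma(N)+3E$.

*Proof.* Sum $a_y+a_{N+l-y}$ over $y\in[l,N]$. The sum is $2\sum_{l\le y\le N}a_y\ge2f(N)$. Each term is at most $n+1$ if $n\nmid y$, because $N+l\in\mathcal D$, and at most $2n$ for the at most $\frac{\tau+1}n+1$ values with $n\mid y$. So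
$$2f(N)\le(n+1)(\tau+1)+(n-1)\Big(\frac{\tau+1}n+1\Big)\le(n+2)(\tau+1)+n .$$
Also $f(N)+\gamma(N)=\sum_{l\le i<N}n_i\ge n\tau-\tau-1$. Subtracting gives the first inequality. For the second, $\tau\le l-1\le X-1$, so $3\tau+3\le3X$. $\square$

**The master bound for $S$.** We combine (6.3) and (6.4). Let
$$Q(\theta)=\varphi\theta+\int_\theta^{\kappa_1}\min(v,\varphi)\,dv .$$
In $S_1=\sum_{N\in\mathcal K_1}c_Nf(N)$ use $f(N)\le\varphi$ at non-good $N$; these contribute at most $\varphi\theta$. At good $N$ use $f(N)\le\min(\gamma(N),\varphi)+3E$. There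
$$c_N\min(\gamma(N),\varphi)\le\int_{\gamma(N)}^{\gamma(N)+c_N}\min(v,\varphi)\,dv .$$
These intervals are disjoint up to endpoints, lie in $[0,\kappa_1]$, and have total length $\kappa_1-\theta$. As the integrand is nondecreasing, the sum of the integrals is at most the integral over the top part $[\theta,\kappa_1]$. So $S_1\le Q(\theta)+3E\kappa_1$. For $N\in\mathcal K_1$, $\sum_{i<N}r_i=f(N)$; for $N\in\mathcal K_j$ with $j\ge2$ and $N\le X$, $\sum_{i<N}r_i\le d_j$. With (6.3) this gives
$$S\le S_1+\sum_{j=2}^Md_j\kappa_j\le P+3Ek,\qquad P=Q(\theta)+w(u-\theta)-\sum_{j=2}^M\kappa_j^2. \tag{6.5}$$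

**Eliminating $\theta$.** We have $Q(\theta)=Q(0)+\int_0^\theta(\varphi-v)^+dv$, and
$$Q(0)=\int_0^{u-\varphi}\min(v,\varphi)\,dv=\varphi(u-\varphi)-\tfrac12\varphi^2+\tfrac12\big((2\varphi-u)^+\big)^2 .$$
Indeed, if $u-\varphi\ge\varphi$ the integral is $\frac12\varphi^2+\varphi(u-2\varphi)=\varphi(u-\varphi)-\frac12\varphi^2$; if $u-\varphi\le\varphi$ it is $\frac12(u-\varphi)^2$, and the right side expands to the same. Next,
$$\max_{\theta\ge0}\Big\{\int_0^\theta(\varphi-v)^+dv-w\theta\Big\}=\tfrac12\big((\varphi-w)^+\big)^2,$$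
because the derivative $(\varphi-\theta)^+-w$ changes sign at $\theta=\varphi-w$ if $w<\varphi$, and is never positive if $w\ge\varphi$. Hence
$$P\le\varphi(u-\varphi)-\tfrac12\varphi^2+\tfrac12\big((2\varphi-u)^+\big)^2+\tfrac12\big((\varphi-w)^+\big)^2+wu-\sum_{j\ge2}\kappa_j^2. \tag{6.6}$$

**An identity.** To compare with $\hat k=2u-\varphi+w$ we use
$$8\Big[\varphi(u-\varphi)-\tfrac{\varphi^2}2+\tfrac12\big((\varphi-w)^+\big)^2+wu-\tfrac{w^2}2\Big]-(2u-\varphi+w)^2=-(3\varphi+w-2u)^2-4\big((w-\varphi)^+\big)^2. \tag{6.7}$$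
*Proof.* Put $a=u-\varphi$, $b=\varphi+w$, so $2a+b=2u-\varphi+w$ and $2a-b=2u-3\varphi-w$. If $w\le\varphi$, the bracket expands to $\varphi u-\varphi^2-\varphi w+wu=ab$, and $8ab-(2a+b)^2=-(2a-b)^2$. If $w>\varphi$, the bracket is $ab-\frac12(\varphi-w)^2$. $\square$

**Reflection about $X$.** For $M\ge3$ we also need that blocks opposite each other under $y\mapsto X-y$ cannot both be nearly full.

(6.8) For $1\le j\le M-2$: $\kappa_j+\kappa_{M-1-j}\ge u-6E$.

*Proof.* Write $X=Ml+\rho$ with $0\le\rho<l$; recall $X\in\mathcal D$. Sum $c_y+c_{X-y}\ge n-2$ over $y\in\mathcal K_j$, $n\nmid y$. There are at least $l-\frac ln-1$ such $y$, and $X-y$ runs in $I=[(M-1-j)l+\rho+1,(M-j)l+\rho]$. So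
$$\kappa_j+\sum_{i\in I}c_i\ge(n-2)\Big(l-\frac ln-1\Big)\ge u-3l-n .$$
The elements $i\in I\cap\mathcal K_{M-j}=[(M-j)l,(M-j)l+\rho]$ satisfy $2l\le i\le X$, so $c_i\le c_{i-l}+q_i$. Shifting them by $-l$ turns $I$ into $\mathcal K_{M-1-j}$, so $\sum_Ic_i\le\kappa_{M-1-j}+3X$. Finally $3l+n+3X\le6E$. $\square$

## 7. The optimization for $M\ge2$

Note $u\le\kappa_0+E\le k+E$ and $k\le\hat k\le k+E$. By (6.5), Proposition 3 follows once we show $8P\le\hat k^2+O(E(k+E))$.

**Step 1: $M=2$.** Here $w=\kappa_2$. If $\varphi\le\frac u2$, the term $(2\varphi-u)^+$ vanishes, and the right side of (6.6) is the bracket of (6.7) minus $\frac12w^2$. So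
$$8P\le\hat k^2-(3\varphi+w-2u)^2-4w^2. \tag{7.1}$$

Let $\varphi>\frac u2$, so $\kappa_1=u-\varphi<\varphi$. Now the extra square in (6.6) is a real obstacle, and instead of maximizing over all $\theta\geq 0$ we use the second part of (6.3), which bounds $\theta$. Put $w'=\max(w-3X,0)$. By (6.3), $w'\le\kappa_1-\theta$. As $x\mapsto x(u-\theta-x)$ has derivative at most $u$ for $x\ge0$, and $w-w'\le3X$,
$$P\le P'(\theta)+3Xu,\qquad P'(\theta)=Q(\theta)+w'(u-\theta-w').$$
On $[0,\kappa_1-w']$, which contains our $\theta$, the function $P'$ has derivative $\varphi-\theta-w'\ge\varphi-\kappa_1>0$. So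
$$P'(\theta)\le P'(\kappa_1-w')=\varphi(\kappa_1-w')+\kappa_1w'-\tfrac12w'^2+w'(u-\kappa_1)=(u-\varphi)(\varphi+w')-\tfrac12w'^2,$$
where we used $u-\kappa_1=\varphi$. Since $w'\le\kappa_1<\varphi$, the product $(u-\varphi)(\varphi+w')$ is the bracket of (6.7) with $w'$ in place of $w$. As $2u-\varphi+w'\le\hat k$,
$$8P\le\hat k^2-(3\varphi+w'-2u)^2-4w'^2+24Xu. \tag{7.2}$$
This settles $M=2$. At the point $\varphi=0.55u$, $w=0.3u$ that defeated the cruder bound, the product $(u-\varphi)(\varphi+w)$ is $0.3825u^2$, which is below $\frac18\hat k^2=0.3828125\,u^2$.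

**Step 2: $M=3$.** (6.8) with $j=1$ gives $2\kappa_1\ge u-6E$, that is, $2\varphi-u\le6E$. So the first square in (6.6) costs at most $18E^2$. Since $\kappa_2^2+\kappa_3^2\ge\frac12w^2$, (6.6) and (6.7) give $8P\le\hat k^2+144E^2$.

**Step 3: $M\ge4$, the reflections.** Put
$$b=\kappa_{M-2},\quad T=\kappa_{M-1}+\kappa_M,\quad \mu'=\sum_{j=2}^{M-3}\kappa_j,\quad \mu=\tfrac12(M-4)u,$$
so $w=b+T+\mu'$. By (6.8) with $j=1$, $\kappa_1+b\ge u-6E$, so $b\ge\varphi-6E$ and $(\varphi-w)^+\le6E$. By repeated use of (6.1), $b\le\kappa_1+3X$, so $2\kappa_1\ge u-9E$ and $2\varphi-u\le9E$. We claim that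
$$\mu'\ge\mu-3E. \tag{7.3}$$
For $M=4$ both $\mu$ and $\mu'$ are $0$. Let $M\ge5$, $X=Ml+\rho$, $h=(M-4)l\le X$, and sum $c_y+c_{X-y}\ge n-2$ over $y\in[2l,(M-2)l-1]$, $n\nmid y$. The first terms sum to at most $\mu'$. The reflected interval is $[2l+\rho+1,(M-2)l+\rho]$. Repeated use of $c_i\le c_{i-l}+q_i$ moves its part $[(M-2)l,(M-2)l+\rho]$ down to $[2l,2l+\rho]$, at a total cost of at most the sum of $q_i$ over the disjoint intervals $[ml,ml+\rho]$, $3\le m\le M-2$, which is at most $3X$. So
$$2\mu'+3X\ge(n-2)\Big(h-\frac hn-1\Big)\ge nh-3h-n=2\mu-3h-n,$$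
and $\mu'\ge\mu-\frac12(6X+n)\ge\mu-3E$.

**Step 4: $M\ge4$, the quadratic form.** In (6.6) the two squares cost at most $\frac12(81+36)E^2\le60E^2$. Use $\kappa_j(u-\kappa_j)\le\frac14u^2$ for $2\le j\le M-3$ (in total $\frac12\mu u$) and $\kappa_{M-1}^2+\kappa_M^2\ge\frac12T^2$:
$$P\le\varphi u-\tfrac32\varphi^2+b(u-b)+Tu-\tfrac12T^2+\tfrac12\mu u+60E^2 .$$
To build in $b\ge\varphi-6E$, let $b'=\max(b,\varphi)=\varphi+\beta$, $\beta\ge0$. Then $b\le b'\le b+6E$ and $b'\le u$; as $x(u-x)$ has derivative at least $-u$ on $[0,u]$, $b(u-b)\le b'(u-b')+6Eu$. So $P\le P''+6Eu+60E^2$, where, expanding $(\varphi+\beta)(u-\varphi-\beta)$,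
$$P''=2\varphi(u-\beta)-\tfrac52\varphi^2+\beta u-\beta^2+Tu-\tfrac12T^2+\tfrac12\mu u .$$
Complete the square: $2\varphi(u-\beta)-\frac52\varphi^2=\frac25(u-\beta)^2-\frac52\big(\varphi-\frac25(u-\beta)\big)^2$. Put $k''=2u+\beta+T+\mu$. All terms are nonnegative, so $k''^2\ge4u^2+4u(\beta+T+\mu)+T^2+\mu^2$. In $8P''-k''^2$, apart from the square in $\varphi$, the coefficient of $u^2$ is at most $\frac{16}5-4=-\frac45$, that of $u\beta$ is $-\frac{32}5+8-4=-\frac{12}5$, that of $\beta^2$ is $\frac{16}5-8=-\frac{24}5$; the $u\mu$ terms cancel; and $4uT-5T^2=-5(T-\frac25u)^2+\frac45u^2$. (These are the coefficients of the upper bound obtained from the displayed lower bound for $k''^2$.) Hence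
$$8P''-k''^2\le-20\big(\varphi-\tfrac25(u-\beta)\big)^2-\tfrac{12}5u\beta-\tfrac{24}5\beta^2-5\big(T-\tfrac25u\big)^2-\mu^2\le0. \tag{7.4}$$
Finally, by (7.3), $\hat k=2u-\varphi+b+T+\mu'\ge2u-\varphi+(b'-6E)+T+(\mu-3E)=k''-9E$. So
$$8P\le8P''+48Eu+480E^2\le(\hat k+9E)^2+48Eu+480E^2 .$$
This proves Proposition 3, hence Theorem 1 and the Corollary. $\blacksquare$

## 8. The lower bound in Theorem 2

The computation of Section 1 applies with $N=G_l$. Put $m=\log_p|G:G_l|=\sum_{i<l}n_i$ and $r=\log_p|G_l:G_{2l}|=\sum_{l\le i<2l}n_i$. There are at most $\lceil l/n\rceil$ multiples of $n$ in $[l,2l-1]$ and exactly $\lceil l/n\rceil-1$ in $[1,l-1]$. So $r-m\ge n-1>0$. The group $G_l/G_{2l}$ is elementary abelian of rank $r$, so (1.1) gives $a_{p^{m+j}}(G)\ge p^{j(r-j)}\ge p^{j(m-j)}$ for $0\le j\le r$. As $l$ grows by $1$, $m$ grows by at most $n$. So for large $k$ we can choose $l$ with $m=\frac34k+\delta$, $|\delta|\le n$, and put $j=k-m=\frac k4-\delta$. Then $0\le j\le r$ for large $k$, and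
$$j(m-j)=\Big(\frac k4-\delta\Big)\Big(\frac k2+2\delta\Big)=\frac{k^2}8-2\delta^2\ge\frac{k^2}8-2n^2 .$$

## 9. The upper bound in Theorem 2

By Lemma 2 and $s_{p^k}=\sum_{j\le k}a_{p^j}$ it suffices to show that there is an absolute $n_0$ such that, for primes $n\ge n_0$, $8S\le k^2+O_n(k)$ for all $H$ of index $p^k$, $k\ge1$. We may assume $l\le X$, and we keep the notation of Sections 6 and 7. The task is to remove the error $O(k^2/n)$. For $M=1$ a more careful choice of $u$ is enough; for $M\ge3$ there is a definite gap below $k^2$; and $M=2$ needs a finer analysis, because its extremal configuration degenerates to that of $M=1$.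

**Step 1: $M=1$.** Put $u'=\kappa_0+n=nl-\lfloor(l-1)/n\rfloor$. The $l$ consecutive integers in $\mathcal K_1$ contain at least $\lfloor l/n\rfloor$ multiples of $n$, so
$$\sum_{i\in\mathcal K_1}n_i\le nl-\lfloor l/n\rfloor\le u'. \tag{9.1}$$
Hence $\sum_{\mathcal K_1}a_i\le u'-\kappa_1$, and as in (6.2), $S\le(u'-\kappa_1)\kappa_1\le\frac18(u'+\kappa_1)^2=\frac18(k+n)^2$.

**Step 2: $M\ge5$.** The term $-\mu^2$ in (7.4) is the gap. Since $k\le(M+1)u$, $\mu\ge\frac{M-4}{2(M+1)}k\ge\frac k{12}$. By (6.5), (7.4) and Step 4 of Section 7, $8S\le k''^2-\mu^2+O(Ek+E^2)$, and $k''\le\hat k+9E\le k+10E$. With $E\le1+n+5k/n$ we obtain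
$$8S\le k^2-\frac{k^2}{144}+C_1\Big(\frac{k^2}n+n^2k\Big)$$
with $C_1$ absolute. For $n\ge144C_1$ this is at most $k^2+C_1n^2k$.

**Step 3: preparation for $2\le M\le4$.** Now $k\le5u$, $X<5l$, and $E/u=\frac{X+n}{nl}\le\frac5n+\frac1l$. Let $\varepsilon>0$ be a small absolute constant, to be fixed in the next steps. If $l<2/\varepsilon$, then $S\le k\cdot nX=O_{n,\varepsilon}(k)$ and we are done. So, taking $n\ge10/\varepsilon$, we may assume $l\ge2/\varepsilon$ and hence $E\le\varepsilon u$.

**Step 4: the limiting argument for $M=3,4$.** We show that $8S\le k^2$ if $\varepsilon$ is small enough. Otherwise, for $M=3$ or for $M=4$, there is a sequence of configurations (with varying $p,n,H$) with $E/u\to0$ and $8S>k^2$. Since $X\ge l$, $E/u\ge\max(1/n,1/l)$, so $n,l\to\infty$. Divide all sums of $c_i$ and $r_i$ by $u$, and $S,P$ by $u^2$. These quantities are bounded, so we may pass to a subsequence along which everything used below converges. We use the same letters for the limits; thus $u=1$ and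 $\hat k=k$. All errors $O(E)$, including sums of $q_i$, vanish in the limit. By (6.5), $S\le P$; by Section 7, $8P\le k^2$; and $8S\ge k^2$. So $S=P$, $8P=k^2$, and every inequality used in Section 7 to prove $8P\le k^2$ becomes an equality in the limit. In the limit a deficient $X$ gives, for an interval $Y$ of levels $y<X$ with $|Y|/l\to\lambda$, that the $c$-sum over $Y$ plus the $c$-sum over $X-Y$ is at least $\lambda$: sum (5.2) over $y\in Y$, $n\nmid y$, and use $n,l\to\infty$.

**Step 5: $M=3$.** In the limit $\varphi\le\frac12$. Equality in (6.7) forces $w\le\varphi$ and $3\varphi+w=2$, so $w=2-3\varphi\ge\frac12\ge\varphi\ge w$, and $\varphi=w=\frac12$. Equality in $\kappa_2^2+\kappa_3^2\ge\frac12w^2$ gives $\kappa_2=\kappa_3=\frac14$; also $\kappa_1=1-\varphi=\frac12$. In the maximization over $\theta$, the function is $\int_0^\theta(\frac12-v)dv-\frac12\theta=-\frac12\theta^2$ for $\theta\le\kappa_1=\frac12$, with maximum $0$, so equality gives $\theta=0$.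

Let $X=3l+\rho$, $\rho/l\to\lambda$, $I=[l,l+\rho]$, and let $D_1,D_2,D_3$ be the $c$-sums over $I$, $I+l$, $I+2l$. Then $D_3=\kappa_3=\frac14$, and $D_3\le D_2\le D_1$ by (6.1). The reflection $y\mapsto X-y$ exchanges $I$ and $I+l$ and preserves $[l+\rho+1,2l-1]$, so $D_1+D_2\ge\lambda$ and $2(\kappa_1-D_1)\ge1-\lambda$. The second gives $D_1\le\frac\lambda2$, so $D_2\ge\frac\lambda2\ge D_1$, and $D_1=D_2=\frac\lambda2$. From $\frac14=D_3\le D_2\le\kappa_2=\frac14$ we get $D_1=D_2=\kappa_2=\frac14$. Thus $\mathcal K_2\setminus(I+l)$ carries no $c$-mass, and by (6.1) $\sum_{I+l}r_i\le D_1-D_2=0$. Since $I+l$ is an initial segment of $\mathcal K_2$, every $N\in I+l$ has $\sum_{i<N}r_i\le\varphi$ in the limit. So $\mathcal K_2$ contributes at most $\varphi\kappa_2=\frac18$ to $S$, whereas $P$ uses $\kappa_2(1-\theta-\kappa_2)=\frac3{16}$ for it. Hence $S\le P-\frac1{16}$, a contradiction.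

**Step 6: $M=4$.** Here $\mu=\mu'=0$ and $b=\kappa_2$. Equality in (7.4) gives $\beta=0$ and $\varphi=T=\frac25$. Now $\beta=0$ means $b\le\varphi$, and $b\ge\varphi$ in the limit, so $\kappa_2=\frac25$; also $\kappa_1=\frac35$. Equality in $\kappa_3^2+\kappa_4^2\ge\frac12T^2$ gives $\kappa_3=\kappa_4=\frac15$. Since $w=\frac45>\varphi$, the function maximized over $\theta$ is strictly decreasing, so equality gives $\theta=0$.

Let $X=4l+\rho$, $J=[2l,2l+\rho]$, and let $D_2,D_3$ be the $c$-sums over $J$, $J+l$; the $c$-sum over $J+2l$ is $\kappa_4$. By (6.1), $\kappa_4\le D_3\le D_2$. The reflection $y\mapsto X-y$ maps $\mathcal K_1$ onto $[2l+\rho+1,3l+\rho]$, so $\kappa_1+(\kappa_2-D_2)+D_3\ge1$; as $\kappa_1+\kappa_2=1$, $D_3\ge D_2$, so $D_3=D_2$. From $\frac15=\kappa_4\le D_3\le\kappa_3=\frac15$ we see that $\mathcal K_3\setminus(J+l)$ carries no $c$-mass, and by (6.1) $\sum_{J+l}r_i\le D_2-D_3=0$. As $J+l$ is an initial segment of $\mathcal K_3$, the contribution of $\mathcal K_3$ to $S$ is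 at most $d_2\kappa_3\le(1-\theta-\kappa_2)\kappa_3=0.12$, whereas $P$ uses $\kappa_3(1-\theta-\kappa_3)=0.16$. Hence $S\le P-0.04$, a contradiction. This finishes $M=3,4$.

**Step 7: $M=2$, localizing.** By (6.5), (7.1), (7.2), $\hat k\le k+E$ and $k\le5u$,
$$8S\le k^2-(3\varphi+\tilde w-2u)^2-4\tilde w^2+O(\varepsilon u^2)$$
with $\tilde w\in\{w,w'\}$ and $|w-\tilde w|\le3X\le3\varepsilon u$. If $8S>k^2$, both squares are $O(\varepsilon u^2)$, so $w$ and $|3\varphi-2u|$ are $O(\sqrt\varepsilon\,u)$. So if $\varepsilon$ is small, either $8S\le k^2$, or $w\le\frac u{200}$ and $|\varphi-\frac23u|\le\frac u{200}$. Assume the latter.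

Now, as in Step 1, *redefine* $u:=\kappa_0+n=nl-\lfloor(l-1)/n\rfloor$ and $\varphi:=u-\kappa_1$. This changes $u$ by at most $E$, hence by at most $\varepsilon$ times the old $u$. By (9.1), still $\varphi\ge\sum_{\mathcal K_1}a_i$. With $\hat k:=u+\kappa_1+w$ we now have $\hat k=k+n$ exactly, and for small $\varepsilon$
$$w\le\frac u{100},\qquad\Big|\varphi-\frac23u\Big|\le\frac u{100},\qquad\Big|\kappa_1-\frac13u\Big|\le\frac u{100}. \tag{9.2}$$
This fixes $\varepsilon$.

**Step 8: $M=2$, how far $X$ reaches into $\mathcal K_2$.** The error terms must be expressed through a quantity that measures the gain. Let $X=2l+\tau$, $N_1=l+\tau\in\mathcal K_1$, and $v=\sum_{l\le i\le N_1}c_i\le\kappa_1$. As $N_1+l=X\in\mathcal D$, (6.4) gives $f(N_1)\le\gamma(N_1)+3\tau+2n+3$. With $f(N_1)+\gamma(N_1)\ge n\tau-\tau-1$ this yields $2v\ge2\gamma(N_1)\ge(n-4)\tau-2n-4$. For $n\ge12$ we have $\frac2{n-4}\le\frac3n$ and $\frac{2n+4}{n-4}\le4$, so $\tau\le\frac{3v}n+4$. Also $\sum_{2l\le i\le X}q_i\le2(\tau+1)+(n-1)\big(\frac{\tau+1}n+1\big)\le3(\tau+1)+n$.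 Both $3\tau+2n+3$ and $3(\tau+1)+n$ are at most $\frac{9v}n+2n+15$. So there is an absolute $C_2$ (for instance $9$) such that, with $\eta=C_2\big(\frac vn+n\big)$:

* $f(N)\le f(N_1)\le v+\eta$ for $N\in\mathcal K_1$, $N\le N_1$, and $f(N)\le\varphi$ for $N>N_1$. Thus $S_1\le v(v+\eta)+\varphi(\kappa_1-v)$.
* Summing (6.1) over $2l\le i\le X$: $w+\sum_{2l\le i\le X}r_i\le v+\eta$. So the contribution of $\mathcal K_2$ to $S$ is at most $w(\varphi+v-w+\eta)$, and $w\le v+\eta$.

Hence
$$S\le R+\eta(v+w),\qquad R=v^2+\varphi(\kappa_1-v)+w(\varphi+v-w). \tag{9.3}$$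

**Step 9: $M=2$, a convexity argument.** Since $\varphi=u-\kappa_1$, $8\varphi\kappa_1-(u+\kappa_1)^2=-(u-3\kappa_1)^2\le0$. Expanding $\hat k^2=(u+\kappa_1)^2+2w(u+\kappa_1)+w^2$,
$$8R-\hat k^2\le g(v):=-8\varphi(v-w)+8v^2+8wv-9w^2-2w(u+\kappa_1),$$
which is convex in $v$. We compare $g$ with the line $-2uv$ at the two ends of $[w,\kappa_1]$. First, $g(w)=7w^2-2w(u+\kappa_1)\le-2uw$, because $7w\le2\kappa_1$ by (9.2). Next, from (9.2), $0.323u\le\kappa_1\le0.344u$, $\varphi-\kappa_1=u-2\kappa_1\ge0.313u$ and $\varphi+\kappa_1=u$, so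
$$g(\kappa_1)\le-8\kappa_1(\varphi-\kappa_1)+8w(\varphi+\kappa_1)\le(-0.8+0.08)u^2\le-2u\kappa_1 .$$
By convexity $g(v)\le-2uv$ for $w\le v\le\kappa_1$. The only other possibility is $v<w\le v+\eta$. On $[v,w]$ the derivative $g'(x)=-8\varphi+16x+8w$ lies between $-8\varphi$ and $0$, since $16x+8w\le24w\le0.24u<8\varphi$; so $|g'|\le8u$ there and
$$g(v)\le g(w)+8u(w-v)\le-2uw+8u\eta\le-2uv+8u\eta .$$
In all cases $g(v)\le-2uv+8u\eta$. As $v+w\le\kappa_1+w\le u$, (9.3) gives
$$8S\le(k+n)^2-2uv+16u\eta=(k+n)^2-2uv+16C_2\Big(\frac{uv}n+nu\Big).$$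
For $n\ge16C_2$ the term $16C_2uv/n\le uv$ is absorbed by $-2uv$, and since $u=\kappa_0+n\le k+n$,
$$8S\le(k+n)^2+16C_2nu=k^2+O_n(k).$$
Taking $n_0$ at least $12$, $10/\varepsilon$, $144C_1$ and $16C_2$ proves Theorem 2. $\blacksquare$
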